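\title{A strongly simple group that is not character rigid}

\begin{abstract}
A countably infinite group is strongly simple if its only ergodic invariant random subgroups are the two trivial ones, and character rigid if its only indecomposable characters are the two trivial ones. Character rigidity is known to imply strong simplicity. We prove the conjecture that the converse fails. Let $K\subset\mathbb C$ be a countable algebraically closed field stable under complex conjugation, for instance $K=\overline{\mathbb Q}$. The finitary special unitary group $SU(\infty,K)$ is strongly simple, while the functions $g\mapsto\det((1-b)I+bg)$, $0<b<1$, provide continuum many nontrivial indecomposable characters. We also determine the ergodic invariant random subgroups of every group between $SU(\infty,K)$ and $U(\infty,K)$.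
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Invariant random subgroups}
Let $\Gamma$ be a countable group. Identifying a subgroup with its indicator function, we view the set $\operatorname{Sub}_\Gamma$ of subgroups of $\Gamma$ as a closed subset of the compact space $\{0,1\}^\Gamma$. The group $\Gamma$ acts on it by conjugation, $H\mapsto gHg^{-1}$. A \emph{random subgroup} of $\Gamma$ is a Borel probability measure $\nu$ on $\operatorname{Sub}_\Gamma$; we think of $\nu$ as the law of a random element $H$ and write $\mathbb P$ and $\mathbb E$ for probability and expectation. The sets $\{H: g\in H\}$ are clopen, so every event built from them by countable Boolean operations is Borel. An \emph{invariant random subgroup} (IRS) of $\Gamma$ is a random subgroup whose law is invariant under conjugation by $\Gamma$. It is \emph{ergodic} if $\nu(D)\in\{0,1\}$ for every $\Gamma$-invariant $\nu$-measurable set $D\subseteq\operatorname{Sub}_\Gamma$.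

The point mass $\delta_N$ at a subgroup $N$ is an IRS exactly when $N$ is normal, and it is then ergodic. So an IRS is a subgroup that is normal in distribution. A second source of examples is dynamics: if $\Gamma$ acts in a Borel way on a probability space, preserving the measure, then the stabilizer of a random point is an IRS, because $\operatorname{Stab}(gx)=g\operatorname{Stab}(x)g^{-1}$. The \emph{trivial} IRSs are $\delta_1$ and $\delta_\Gamma$, and a countably infinite group $\Gamma$ is \emph{strongly simple} if these are its only ergodic IRSs. Such a group is in particular simple.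

\subsection*{Characters}
A function $\chi:\Gamma\to\mathbb C$ is \emph{positive definite} if
\[
\sum_{p,q}\alpha_p\overline{\alpha_q}\,\chi(g_q^{-1}g_p)\ge0
\]
for all finite families $g_p\in\Gamma$, $\alpha_p\in\mathbb C$. A \emph{character} is a positive definite function that is constant on conjugacy classes and satisfies $\chi(1)=1$. Characters form a convex set, and a character is \emph{indecomposable} if it is an extreme point, that is, if it cannot be written as $r\chi_1+(1-r)\chi_2$ with $0<r<1$ and characters $\chi_1\ne\chi_2$. The \emph{trivial} characters are the regular character $\chi_{\mathrm{reg}}$, equal to $1$ at the identity and to $0$ elsewhere, and the constant character $\chi_{\mathrm{con}}\equiv1$. A countably infinite group is \emph{character rigid} if these are its only indecomposable characters.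

\subsection*{The problem}
Every IRS $\nu$ gives a character
\begin{equation}\label{eq:irschar}
\chi_\nu(g)=\mathbb P(g\in H).
\end{equation}
It is a class function by invariance, and it is positive definite because for each fixed subgroup $H$
\[
\sum_{p,q}\alpha_p\overline{\alpha_q}\,\mathbf 1[g_q^{-1}g_p\in H]=\Big\|\sum_p\alpha_p\delta_{g_pH}\Big\|^2_{\ell^2(\Gamma/H)}\ge0 .
\]
The trivial IRSs $\delta_1$ and $\delta_\Gamma$ give the trivial characters $\chi_{\mathrm{reg}}$ and $\chi_{\mathrm{con}}$. It is known (Thomas--Tucker-Drob) that a countably infinite character rigid group is strongly simple. The following conjecture, posed in \cite{problems}, says that this implication has no converse.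

\begin{quote}
\emph{There exists a strongly simple group that is not character rigid.}
\end{quote}

Formula \eqref{eq:irschar} suggests why one should believe this. The characters $\chi_\nu$ take values in $[0,1]$ and satisfy
\begin{equation}\label{eq:power}
\chi_\nu(g^m)\ge\chi_\nu(g)\qquad(m\ge1),
\end{equation}
since $g\in H$ implies $g^m\in H$. Nothing in the definition of a character forces either property; a homomorphism to the unit circle is a character. So a group may well have characters that no IRS accounts for. The difficulty is to find such a group in which all nontrivial IRSs can be excluded directly, the route through character rigidity being closed.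

\subsection*{Results}
Throughout, $K\subset\mathbb C$ is a countable algebraically closed subfield stable under complex conjugation, for example the field $\overline{\mathbb Q}$ of algebraic numbers, and $K^1=\{z\in K:|z|=1\}$. Let $U(n,K)$ be the group of unitary $n\times n$ matrices with entries in $K$ and $SU(n,K)$ its subgroup of determinant $1$. Embed $U(n,K)$ in $U(n+1,K)$ by $g\mapsto\operatorname{diag}(g,1)$, and put
\[
U(\infty,K)=\bigcup_nU(n,K),\qquad G=SU(\infty,K)=\bigcup_nSU(n,K).
\]
These groups are countably infinite. For $g\in U(n,K)$ and $0<b<1$ let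
\[
\chi_b(g)=\det\big((1-b)I+bg\big).
\]
Passing from $n$ to $n+1$ multiplies this determinant by $(1-b)+b=1$ and leaves $\det g$ unchanged, so $\chi_b$ and $\det$ are well defined on $U(\infty,K)$.

\begin{theorem}\label{thm:main}
The group $G=SU(\infty,K)$ is strongly simple and not character rigid. For every $0<b<1$ the function $\chi_b$ is a nontrivial indecomposable character of $G$, and the $\chi_b$ with $0<b\le\frac12$ are pairwise distinct. So $G$ has continuum many nontrivial indecomposable characters.
\end{theorem}

This proves the conjecture. Strong simplicity is the case $A=\{1\}$ of part (b) of the next theorem.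

\begin{theorem}\label{thm:irs}
\begin{itemize}
\item[(a)] Let $H$ be a random subgroup of $U(\infty,K)$ whose law is invariant under conjugation by $G$. Then almost surely $H=\{1\}$ or $H\supseteq G$.
\item[(b)] For a subgroup $A\le K^1$ let $G_A=\{g\in U(\infty,K):\det g\in A\}$. The ergodic IRSs of $G_A$ are exactly $\delta_1$ and $\delta_{G_B}$, $B\le A$. In particular every ergodic IRS of $U(\infty,K)$ is a point mass at a normal subgroup.
\end{itemize}
\end{theorem}

The proof looks at the elements of $G$ conjugate to $\operatorname{diag}(e^{i\theta},e^{-i\theta},1,1,\dots)$ with $0<\theta\le\pi$. On these elements every character of $G$ is a nonincreasing function of $\theta$. For a character coming from an IRS, \eqref{eq:power} gives the opposite inequality, because a large rotation is a power of a small one; so it does not depend on $\theta$. The characters $\chi_b$, on the other hand, decrease strictly. Section~\ref{sec:test} shows this for $\theta=\pi/2$ and $\theta=\pi$, after the linear algebra of Section~\ref{sec:group}. Section~\ref{sec:char} treats the characters $\chi_b$, and Section~\ref{sec:irs} proves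 Theorem~\ref{thm:irs} and completes the proof of Theorem~\ref{thm:main}.

\section{Reflections and rotations in the finitary unitary group}\label{sec:group}

\subsection*{The field}
Put $K_{\mathbb R}=K\cap\mathbb R$. As $K$ is stable under conjugation, $\operatorname{Re}z$ and $|z|^2$ lie in $K_{\mathbb R}$ for $z\in K$. As $K$ is algebraically closed, it contains all complex roots of polynomials over $K$. This gives three facts.
\begin{itemize}
\item[(K1)] If $t\in K_{\mathbb R}$ and $t\ge0$, then $\sqrt t\in K_{\mathbb R}$.
\item[(K2)] If $t\in K_{\mathbb R}\cap[-1,1]$, then $t+i\sqrt{1-t^2}$ is an element of $K^1$ with real part $t$.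
\item[(K3)] If $\theta\in\mathbb R$ and $e^{i\theta}\in K^1$, then $e^{i\theta/m}\in K^1$ for all $m\ge1$.
\end{itemize}
They allow us to do unitary geometry over $K$ as over $\mathbb C$, while the countability of $K$ keeps the groups countable.

\subsection*{The space}
Let $V$ be the $K$-vector space with basis $e_1,e_2,\dots$ and the form $\langle x,y\rangle=\sum_ix_i\overline{y_i}$, and let $V_n=\operatorname{span}(e_1,\dots,e_n)$. By (K1) the norm $\|x\|=\langle x,x\rangle^{1/2}$ lies in $K_{\mathbb R}$, so the Gram--Schmidt process works over $K$: in a finite-dimensional subspace $X\subset V$ every orthonormal family extends to an orthonormal basis, and $V=X\oplus X^\perp$. Let $U(X)$ be the group of linear isometries of $V$ that preserve $X$ and are the identity on $X^\perp$, and let $SU(X)$ be the subgroup of those whose restriction to $X$ has determinant $1$. Then $U(V_n)=U(n,K)$ and $SU(V_n)=SU(n,K)$. If $X\subseteq X'$, the decomposition $X'=X\oplus(X'\cap X^\perp)$ shows that $U(X)\le U(X')$ and that the determinants on $X$ and on $X'$ agree. Every $X$ lies in some $V_n$, so $SU(X)\le G$. For $t\in U(\infty,K)$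 we have $tU(X)t^{-1}=U(tX)$ and $tSU(X)t^{-1}=SU(tX)$.

Every $g\in U(X)$ is diagonal, with entries in $K^1$, in some orthonormal basis of $X$. Indeed, $g$ has an eigenvector $x\in X$ because $K$ is algebraically closed; we normalize $x$, its eigenvalue has modulus $1$ because $g$ is an isometry, and $g$ preserves $X\cap x^\perp$, to which we apply induction. A \emph{plane} is a two-dimensional subspace of $V$.

\begin{lemma}\label{lem:trans}
\begin{itemize}
\item[(a)] If $(x_1,\dots,x_m)$ and $(y_1,\dots,y_m)$ are tuples in $V$ with $\langle x_i,x_j\rangle=\langle y_i,y_j\rangle$ for all $i,j$, then some $t\in G$ satisfies $tx_i=y_i$ for all $i$.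
\item[(b)] For every plane $W$, the group $SU(W)$ is transitive on the unit vectors of $W$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Choose $n$ with all $x_i,y_i\in V_n$. Since $\|\sum\alpha_ix_i\|=\|\sum\alpha_iy_i\|$ for all $\alpha_i\in K$, the rule $x_i\mapsto y_i$ defines a linear isometry from $\operatorname{span}(x_i)$ onto $\operatorname{span}(y_i)$. Sending an orthonormal basis of the orthogonal complement in $V_n$ of the first space to one for the second, we extend it to $u\in U(V_n)$. One more dimension corrects the determinant: let $t=u$ on $V_n$, $te_{n+1}=\det(u)^{-1}e_{n+1}$, and $te_j=e_j$ for $j>n+1$.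

(b) Extend unit vectors $x,y\in W$ to orthonormal bases $(x,x')$, $(y,y')$ of $W$. If the element of $U(W)$ with $x\mapsto y$, $x'\mapsto y'$ has determinant $\zeta$, then the one with $x\mapsto y$, $x'\mapsto\zeta^{-1}y'$ lies in $SU(W)$.
\end{proof}

\subsection*{Reflections and rotations}
For a unit vector $u$ and $\lambda\in K^1$ let
\[
r_u(\lambda)x=x+(\lambda-1)\langle x,u\rangle u .
\]
This \emph{reflection} multiplies $u$ by $\lambda$ and fixes $u^\perp$; it has determinant $\lambda$, and $r_u(\lambda)^{-1}=r_u(\bar\lambda)$. For $\lambda\neq1$ it does not lie in $G$, but for unit vectors $u,v$ the quotient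
\[
f_\lambda(u,v)=r_u(\lambda)r_v(\lambda)^{-1}
\]
does, and directly from the definition
\begin{equation}\label{eq:cocycle}
f_\lambda(u,u)=1,\qquad f_\lambda(u,v)^{-1}=f_\lambda(v,u),\qquad f_\lambda(u,v)f_\lambda(v,w)=f_\lambda(u,w).
\end{equation}
For orthogonal $u,v$, the element $f_\lambda(u,v)$ acts as $\operatorname{diag}(\lambda,\bar\lambda)$ in the basis $(u,v)$ and fixes $u^\perp\cap v^\perp$.

A \emph{rotation} is an element $h$ of $SU(W)$ for some plane $W$. Its eigenvalues on $W$ are $\mu,\bar\mu$ with $\mu\in K^1$, and we put
\[
a(h)=1-\operatorname{Re}\mu=1-\tfrac12\operatorname{tr}(h|_W)\in K_{\mathbb R}\cap[0,2].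
\]
This equals $\frac12\operatorname{tr}\big((I-h)|_{V_n}\big)$ for large $n$, so it depends on $h$ alone. If $\mu=e^{i\theta}$ with $\theta \in[-\pi,\pi]$, then $a(h)=1-\cos\theta$ is an increasing function of the angle $|\theta|$, and $a(h)=0$ if and only if $h=1$. Let
\[
J=K_{\mathbb R}\cap(0,2].
\]

\begin{lemma}\label{lem:rot}
\begin{itemize}
\item[(a)] Rotations $h,h'$ with $a(h)=a(h')$ are conjugate in $G$, and every $a\in J$ equals $a(h)$ for some rotation $h$.
\item[(b)] If $u,v$ are linearly independent unit vectors and $\lambda\in K^1$, then $f_\lambda(u,v)$ is a rotation in $SU(\operatorname{span}(u,v))$ and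
\begin{equation}\label{eq:angle}
a\big(f_\lambda(u,v)\big)=\big(1-|\langle u,v\rangle|^2\big)\big(1-\operatorname{Re}\lambda\big).
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(a) Two numbers of modulus $1$ with the same real part are equal or conjugate. So $h=f_\mu(x,x')$ and $h'=f_\mu(y,y')$ for the same $\mu$ and orthonormal pairs $(x,x')$, $(y,y')$. Lemma~\ref{lem:trans}(a) gives $t\in G$ with $tx=y$, $tx'=y'$, and $tht^{-1}=h'$ because $tr_u(\mu)t^{-1}=r_{tu}(\mu)$. Given $a\in J$, (K2) provides $\mu\in K^1$ with $\operatorname{Re}\mu=1-a$, and $a(f_\mu(e_1,e_2))=a$.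

(b) Both reflections lie in $U(W)$, $W=\operatorname{span}(u,v)$, and the determinant of the quotient is $1$. Let $p_u,p_v$ be the orthogonal projections of $W$ onto $Ku$, $Kv$, and $s=|\langle u,v\rangle|^2=\operatorname{tr}(p_up_v)$. On $W$,
\begin{align*}
\operatorname{tr}\big[(I+(\lambda-1)p_u)(I+(\bar\lambda-1)p_v)\big]&=2+(\lambda-1)+(\bar\lambda-1)+|\lambda-1|^2s\\
&=2\operatorname{Re}\lambda+(2-2\operatorname{Re}\lambda)s .
\end{align*}
Subtracting half of this from $1$ gives $(1-s)(1-\operatorname{Re}\lambda)$.
\end{proof}

Thus, for fixed $\lambda$, moving $u$ toward $v$ produces smaller and smaller rotations $f_\lambda(u,v)$.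

\begin{lemma}\label{lem:gen}
If $2\le\dim X<\infty$, then $SU(X)$ is generated by the groups $SU(W)$, where $W$ ranges over the planes in $X$. Hence $G$ is generated by the groups $SU(W)$, where $W$ ranges over all planes.
\end{lemma}

\begin{proof}
Let $g\in SU(X)$ be $\operatorname{diag}(\lambda_1,\dots,\lambda_n)$ in an orthonormal basis $x_1,\dots,x_n$ of $X$, and put $\mu_i=\lambda_1\cdots\lambda_i$, so that $\mu_0=\mu_n=1$. The product $\prod_{i=1}^{n-1}f_{\mu_i}(x_i,x_{i+1})$ multiplies $x_i$ by $\mu_i\mu_{i-1}^{-1}=\lambda_i$ for $i<n$, and $x_n$ by $\mu_{n-1}^{-1}=\lambda_n$. So it equals $g$.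
\end{proof}

\section{Quarter turns and half turns}\label{sec:test}

The mechanism that separates IRSs from characters is visible on two conjugacy classes. Let
\[
q=\operatorname{diag}(i,-i,1,1,\dots),\qquad q^2=\operatorname{diag}(-1,-1,1,1,\dots),
\]
so that $a(q)=1$ and $a(q^2)=2$. Let $H$ be an IRS of $G$, and put $p=\mathbb P(q\in H)$ and $p'=\mathbb P(q^2\in H)$. We show that $p=p'$.

Since $H$ is a group, $p\le p'$. For the reverse inequality we realize both classes as products of two reflections $r_u=r_u(-1)$, which are involutions. By \eqref{eq:angle}, $a(r_ur_v)=2(1-|\langle u,v\rangle|^2)$. So $r_ur_v$ is conjugate to $q^2$ if $u\perp v$, and to $q$ if $|\langle u,v\rangle|^2=\frac12$. For example, with $u=e_1$ and $v=(e_1+e_2)/\sqrt2$, the product $r_ur_v$ sends $e_1\mapsto-e_2$ and $e_2\mapsto e_1$. By \eqref{eq:cocycle},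
\[
u\sim v\iff r_ur_v\in H
\]
is a random equivalence relation on unit vectors. Consider, for $j\ge1$, the unit vectors
\[
w_j=e_{2j},\qquad u_j=2^{-1/4}e_1+\sqrt{1-2^{-1/2}}\;e_{2j+1}.
\]
The $w_j$ are orthogonal to each other and to all $u_i$, and $|\langle u_i,u_j\rangle|^2=\frac12$ for $i\ne j$. Hence $\mathbb P(w_i\sim w_j)=p'$ and $\mathbb P(u_i\sim u_j)=p$ for $i\neq j$, and $\mathbb P(w_i\sim u_j)=p'$ for all $i,j$. If many $w_i$ are equivalent to many $u_j$, then many $u_j$ must be equivalent to each other. To quantify this, fix $N$, and for an equivalence class $C$ let $m_C$ and $l_C$ count the indices $j\le N$ with $w_j\in C$ and with $u_j\in C$. The sums $\sum_Cm_Cl_C$, $\sum_Cm_C^2$, $\sum_Cl_C^2$ count the pairs $(i,j)$ with $w_i\sim u_j$, $w_i\sim w_j$, $u_i\sim u_j$. The Cauchy--Schwarz inequality, applied first to the sum over $C$ and then to the expectation, gives $(\mathbb E\sum m_Cl_C)^2\le\mathbb E\sum m_C^2\cdot\mathbb E\sum l_C^2$, that is,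
\[
(N^2p')^2\le\big(N+N(N-1)p'\big)\big(N+N(N-1)p\big).
\]
Dividing by $N^4$ and letting $N\to\infty$ yields $p'^2\le p'p$, so $p'\le p$. Therefore $p=p'$.

Compare the functions $\chi_b$. For a rotation $h$ with eigenvalues $\mu,\bar\mu$,
\begin{equation}\label{eq:chirot}
\chi_b(h)=|1-b+b\mu|^2=(1-b)^2+b^2+2b(1-b)\operatorname{Re}\mu=1-2b(1-b)\,a(h).
\end{equation}
So $\chi_b(q)-\chi_b(q^2)=2b(1-b)>0$. This agrees with the inequality $p'\le p$, which will turn out to hold for all characters of $G$, but violates $p\le p'$. In particular $\chi_b$ is not of the form $\chi_\nu$.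

\section{The characters $\chi_b$}\label{sec:char}

\subsection*{The Hilbert space of a character}
We recall the Gelfand--Naimark--Segal construction in the form we need. Let $\chi$ be a character of a countable group $\Gamma$. On the complex vector space with basis $(\delta_g)_{g\in\Gamma}$, the sesquilinear form determined by $\langle\delta_g,\delta_{g'}\rangle_\chi=\chi(g'^{-1}g)$ is positive semidefinite. It is therefore Hermitian, which gives $\chi(g^{-1})=\overline{\chi(g)}$, and it satisfies the Cauchy--Schwarz inequality. Dividing by the null vectors and completing, we obtain a Hilbert space $\mathcal H_\chi$ with unit vectors $[g]$, $g\in\Gamma$, whose span is dense and which satisfy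
\begin{equation}\label{eq:gns}
\langle[g],[g']\rangle=\chi(g'^{-1}g).
\end{equation}

\subsection*{Positive definiteness and multiplicativity}
Call a character $\chi$ of $G$ \emph{multiplicative on blocks} if
\begin{equation}\label{eq:mult}
\chi(gg')=\chi(g)\chi(g')\quad\text{whenever } n<m,\ g\in SU(V_n),\ g'\in SU(V_n^\perp\cap V_m).
\end{equation}

\begin{lemma}\label{lem:ischar}
For $0<b<1$, the function $\chi_b$ is a character of $U(\infty,K)$. Its restriction to $G$ is a character that is multiplicative on blocks.
\end{lemma}

\begin{proof}
Any finite set of elements lies in one group $U(n,K)$, so it suffices to work there. The determinant is invariant under conjugation, and $\chi_b(1)=1$. Let $\Lambda^j$ be the representation of $U(n,K)\le U(n,\mathbb C)$ on the $j$-th exterior power of $\mathbb C^n$. It is unitary for the inner product $\langle x_1\wedge\dots\wedge x_j,y_1\wedge\dots\wedge y_j\rangle=\det(\langle x_p,y_q\rangle)$. If $g$ has eigenvalues $\lambda_1,\dots,\lambda_n$, the wedge products of an eigenbasis form an eigenbasis of $\Lambda^jg$, so $\operatorname{tr}\Lambda^jg$ is the $j$-th elementary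 symmetric function of the $\lambda_i$. Expanding the product,
\begin{equation}\label{eq:expand}
\chi_b(g)=\prod_{i=1}^n(1-b+b\lambda_i)=\sum_{j=0}^nb^j(1-b)^{n-j}\operatorname{tr}\Lambda^jg .
\end{equation}
The trace of a finite-dimensional unitary representation $\rho$ is positive definite, since $\sum_{p,q}\alpha_p\overline{\alpha_q}\operatorname{tr}\rho(g_q^{-1}g_p)=\operatorname{tr}(T^*T)\ge0$ with $T=\sum_p\alpha_p\rho(g_p)$. The coefficients in \eqref{eq:expand} are positive, so $\chi_b$ is positive definite. Finally, for $g,g'$ as in \eqref{eq:mult} the matrix $(1-b)I+bgg'$ on $V_m$ is block diagonal, and the determinants of its blocks are $\chi_b(g)$ and $\chi_b(g')$.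
\end{proof}

\subsection*{Indecomposability}
On a single group $SU(n,K)$, formula \eqref{eq:expand} writes $\chi_b$ as an average of the characters $\binom nj^{-1}\operatorname{tr}\Lambda^j$ with binomial weights. For $n=2$ it reads $\chi_b=\big((1-b)^2+b^2\big)\chi_{\mathrm{con}}+2b(1-b)\cdot\frac12\operatorname{tr}$, so $\chi_b$ is decomposable on $SU(2,K)$. Indecomposability on $G$ must therefore use the infinite dimension. A summand in a decomposition of $\chi$ is represented by a vector of $\mathcal H_\chi$ that is fixed by the conjugation action of $G$. Conjugation can move any finite set of elements to a block orthogonal to its own, and \eqref{eq:mult} then says that correlations factor; this leaves room for no fixed vectors other than the multiples of $[1]$.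

\begin{proposition}\label{prop:indec}
Every character $\chi$ of $G$ that is multiplicative on blocks is indecomposable.
\end{proposition}

\begin{proof}
Let $\mathcal H=\mathcal H_\chi$ and $\xi=[1]$. Since $\chi$ is a class function, \eqref{eq:gns} shows that $[g]\mapsto[tgt^{-1}]$ preserves inner products; it extends to a unitary operator $\sigma(t)$ on $\mathcal H$, and $\sigma$ is a representation of $G$.

\emph{Every $\sigma$-invariant vector $\eta$ lies in $\mathbb C\xi$.} Given $\varepsilon>0$, choose a finite sum $y=\sum_p\alpha_p[g_p]$ with $\|\eta-y\|<\varepsilon$, and $n$ with all $g_p\in SU(V_n)$. By Lemma~\ref{lem:trans}(a) there is $t\in G$ with $te_i=e_{n+i}$ for $i\le n$. Then $tg_pt^{-1}\in SU(tV_n)=SU(V_n^\perp\cap V_{2n})$, and \eqref{eq:mult} gives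
\[
\langle\sigma(t)y,y\rangle=\sum_{p,q}\alpha_p\overline{\alpha_q}\,\chi\big(g_q^{-1}\cdot tg_pt^{-1}\big)=\sum_{p,q}\alpha_p\overline{\alpha_q}\,\overline{\chi(g_q)}\chi(g_p)=|\langle y,\xi\rangle|^2 .
\]
On the other hand $\langle\sigma(t)\eta,\eta\rangle=\|\eta\|^2$, and
\[
|\langle\sigma(t)\eta,\eta\rangle-\langle\sigma(t)y,y\rangle|\le\|\eta-y\|\,(\|\eta\|+\|y\|)\le\varepsilon(2\|\eta\|+\varepsilon),
\]
a bound that does not depend on $t$. Letting $\varepsilon\to0$ we get $\|\eta\|^2=|\langle\eta,\xi\rangle|^2$. As $\|\xi\|=1$, this is the case of equality in the Cauchy--Schwarz inequality, so $\eta\in\mathbb C\xi$.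

\emph{Decompositions are trivial.} Let $\chi=r\chi_1+(1-r)\chi_2$ with $0<r<1$ and characters $\chi_1,\chi_2$. For a finite combination $x=\sum_p\alpha_p\delta_{g_p}$ we have $r\langle x,x\rangle_{\chi_1}\le\langle x,x\rangle_\chi$, because $\chi_2$ is positive definite. Hence
\[
\Big|\sum_p\alpha_p\chi_1(g_p)\Big|^2=|\langle x,\delta_1\rangle_{\chi_1}|^2\le\langle x,x\rangle_{\chi_1}\le r^{-1}\Big\|\sum_p\alpha_p[g_p]\Big\|^2 .
\]
So $[g]\mapsto\chi_1(g)$ extends to a bounded linear functional on $\mathcal H$, and by the Riesz representation theorem there is $\eta\in\mathcal H$ with $\langle[g],\eta\rangle=\chi_1(g)$ for all $g$. Since $\chi_1$ is a class function, $\langle[g],\sigma(t)^*\eta\rangle=\chi_1(tgt^{-1})=\langle[g],\eta\rangle$ for all $g,t$, so $\eta$ is $\sigma$-invariant. Thus $\eta=z\xi$ and $\chi_1=\bar z\chi$. Evaluating at $1$ gives $\bar z=1$. Therefore $\chi_1=\chi$, and then $\chi_2=\chi$.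
\end{proof}

\begin{corollary}\label{cor:notrigid}
For $0<b<1$, $\chi_b$ is a nontrivial indecomposable character of $G$, and the $\chi_b$ with $0<b\le\frac12$ are pairwise distinct.
\end{corollary}

\begin{proof}
Indecomposability follows from Lemma~\ref{lem:ischar} and Proposition~\ref{prop:indec}. By \eqref{eq:chirot}, the quarter turn $q$ has $\chi_b(q)=1-2b(1-b)\in[\frac12,1)$. This is neither $0$ nor $1$, so $\chi_b\ne\chi_{\mathrm{reg}},\chi_{\mathrm{con}}$, and it is a strictly decreasing function of $b$ on $(0,\frac12]$.
\end{proof}

\begin{remark}
A product $\chi\chi'$ of characters is a character: by \eqref{eq:gns}, $(\chi\chi')(g'^{-1}g)$ is the inner product of $[g]\otimes[g]$ and $[g']\otimes[g']$ in $\mathcal H_\chi\otimes\mathcal H_{\chi'}$. Property \eqref{eq:mult} passes to products. So all finite products $\chi_{b_1}\cdots\chi_{b_m}$ are indecomposable characters of $G$ as well.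
\end{remark}

\section{Random subgroups invariant under $G$}\label{sec:irs}

Let $H$ be a random subgroup of $U(\infty,K)$ whose law is invariant under conjugation by $G$. We show first that all nontrivial rotations lie in $H$ with the same probability $c$, then that each $SU(W)$ is contained in $H$ with probability $c$, then that $G$ is, and finally that $c>0$ unless $H$ is almost surely trivial.

\subsection*{All nontrivial rotations are equally likely}
The counting argument of Section~\ref{sec:test} used only positive definiteness and conjugation invariance. We state it for arbitrary characters, replacing the equivalence classes by the Hilbert space $\mathcal H_\chi$. For a character $\chi$ of $G$ and $a\in J$ let $\varphi_\chi(a)$ be the value of $\chi$ on rotations $h$ with $a(h)=a$; this is well defined by Lemma~\ref{lem:rot}(a). It is real, since $a(h^{-1})=a(h)$ and $\chi(h^{-1})=\overline{\chi(h)}$.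

\begin{lemma}\label{lem:mono}
For every character $\chi$ of $G$, the function $\varphi=\varphi_\chi$ is nonnegative and nonincreasing on $J$.
\end{lemma}

\begin{proof}
Let $a'\le a$ in $J$. Choose $\lambda\in K^1$ with $1-\operatorname{Re}\lambda=a$ by (K2), and put $s=1-a'/a\in K_{\mathbb R}\cap[0,1)$. To a unit vector $u\in V$ attach the unit vector $\hat u=[f_\lambda(e_1,u)]\in\mathcal H_\chi$. By \eqref{eq:gns} and \eqref{eq:cocycle}, $\langle\hat u,\hat v\rangle=\chi(f_\lambda(v,e_1)f_\lambda(e_1,u))=\chi(f_\lambda(v,u))$, so by \eqref{eq:angle}
\[
\langle\hat u,\hat v\rangle=\varphi\big((1-|\langle u,v\rangle|^2)\,a\big)\quad\text{for linearly independent }u,v .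
\]
For $j\ge1$ let
\[
w_j=e_{2j},\qquad u_j=s^{1/4}e_1+\sqrt{1-s^{1/2}}\;e_{2j+1},
\]
which are unit vectors of $V$ by (K1). The $w_j$ are orthogonal to each other and to all $u_i$, and $|\langle u_i,u_j\rangle|^2=s<1$ for $i\ne j$, with $(1-s)a=a'$. For $x_N=\frac1N\sum_{j\le N}\hat w_j$ and $y_N=\frac1N\sum_{j\le N}\hat u_j$ we obtain
\[
\|x_N\|^2=\tfrac1N+\big(1-\tfrac1N\big)\varphi(a),\qquad\|y_N\|^2=\tfrac1N+\big(1-\tfrac1N\big)\varphi(a'),\qquad\langle x_N,y_N\rangle=\varphi(a).
\]
Let $N\to\infty$. The first two formulas give $\varphi(a)\ge0$ and $\varphi(a')\ge0$, and the Cauchy--Schwarz inequality gives $\varphi(a)^2\le\varphi(a)\varphi(a')$. Hence $\varphi(a)\le\varphi(a')$, whether or not $\varphi(a)=0$.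
\end{proof}

The limit $N\to\infty$ needs infinitely many orthogonal directions. The statement fails on $SU(2,K)$, where the character $\frac12\operatorname{tr}h=1-a(h)$ is negative for $a(h)>1$.

\begin{lemma}\label{lem:const}
There is a constant $c\in[0,1]$ with $\mathbb P(h\in H)=c$ for every rotation $h\neq1$.
\end{lemma}

\begin{proof}
The random subgroup $H\cap G$ is an IRS of $G$, so $\chi(g)=\mathbb P(g\in H)$ is a character of $G$ by \eqref{eq:irschar}. Let $\varphi=\varphi_\chi$ and let $a<a''$ in $J$. By Lemma~\ref{lem:mono}, $\varphi(a)\ge\varphi(a'')$. For the reverse inequality write $a''=1-\cos\theta$ with $\theta\in(0,\pi]$; then $\mu=e^{i\theta}\in K^1$ by (K2). Since $a$ is a positive real number, there is $m\geq1$ with $1-\cos(\theta/m)\le a$. By (K3), $\omega=e^{i\theta/m}\in K^1$. The rotation $h=f_\omega(e_1,e_2)$ has $a(h)=1-\cos(\theta/m)\in J$, and $h^m=f_\mu(e_1,e_2)$ has $a(h^m)=a''$. By \eqref{eq:power} and Lemma~\ref{lem:mono},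
\[
\varphi(a'')\ge\varphi\big(1-\cos(\theta/m)\big)\ge\varphi(a).\qedhere
\]
\end{proof}

This is the step that fails for general characters, as \eqref{eq:chirot} shows. From now on $c$ is the constant of Lemma~\ref{lem:const}.

\subsection*{From elements to the groups $SU(W)$}
We control $\mathbb P(g\in H)$ only for rotations $g$, so we turn to the groups $L=SU(W)$, all of whose elements are rotations. There $M=H\cap L$ contains each nontrivial element with probability $c$, just like the random subgroup that equals $L$ with probability $c$ and $\{1\}$ with probability $1-c$. In general these probabilities do not determine $\mathbb P(M=L)$.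

\begin{example}
Let $L=\bigoplus_{j\ge1}\mathbb Z/2\mathbb Z$ and let $M$ be the kernel of the homomorphism $L\to\mathbb Z/2\mathbb Z$ whose values on the generators are independent fair coin flips. Each nonzero element lies in $M$ with probability $\frac12$, but $\mathbb P(M=L)=0$.
\end{example}

In this example $M$ has index $2$. The next lemma shows that finite index is the only obstruction. No invariance of $M$ is needed. The idea is that the average of many point masses $\delta_{x_iM}$ in $\ell^2(L/M)$ has mean square norm close to $c$ and is almost $L$-invariant, while an invariant vector can be nonzero only if $L/M$ is finite.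

\begin{lemma}\label{lem:allornothing}
Let $L$ be a countably infinite group without proper subgroups of finite index, and let $M$ be a random subgroup of $L$ with $\mathbb P(g\in M)=c$ for all $g\in L\setminus\{1\}$. Then $\mathbb P(M=L)=c$.
\end{lemma}

\begin{proof}
Fix distinct elements $x_1,x_2,\dots$ of $L$, and let $v_N=\frac1N\sum_{i\le N}\delta_{x_iM}\in\ell^2(L/M)$. The group $L$ acts unitarily on $\ell^2(L/M)$ by $g\delta_{xM}=\delta_{gxM}$. The space depends on $M$, but all inner products below are finite combinations of the random variables $\langle\delta_{xM},\delta_{yM}\rangle=\mathbf 1[y^{-1}x\in M]$, whose expectation is $1$ if $x=y$ and $c$ otherwise.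

\emph{Convergence.} For $N\le N'$, exactly $N$ of the $NN'$ pairs $(i,j)$ with $i\le N$, $j\le N'$ have $i=j$, so $\mathbb E\langle v_N,v_{N'}\rangle=c+(1-c)/N'$. Therefore
\[
\mathbb E\|v_N-v_{N'}\|^2=\Big(c+\frac{1-c}N\Big)+\Big(c+\frac{1-c}{N'}\Big)-2\Big(c+\frac{1-c}{N'}\Big)=(1-c)\Big(\frac1N-\frac1{N'}\Big).
\]
Hence $\mathbb E\|v_{2^j}-v_{2^{j+1}}\|\le2^{-(j+1)/2}$, the series $\sum_j\|v_{2^j}-v_{2^{j+1}}\|$ has finite expectation, and almost surely $v_{2^j}$ converges to some $v\in\ell^2(L/M)$. As $\|v_N\|\le1$, dominated convergence gives $\mathbb E\|v\|^2=\lim_j\big(c+(1-c)2^{-j}\big)=c$.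

\emph{Invariance.} For $g\in L$, the expectation $\mathbb E\langle gv_N,v_N\rangle=N^{-2}\sum_{i,j\le N}\mathbb P(x_j^{-1}gx_i\in M)$ is an average of numbers equal to $c$ or $1$, so it is at least $c$. Thus
\[
\mathbb E\|gv_N-v_N\|^2\le2\Big(c+\frac{1-c}N\Big)-2c=\frac{2(1-c)}N .
\]
This is summable along $N=2^j$, so almost surely $gv_{2^j}-v_{2^j}\to0$ and $gv=v$. Since $L$ is countable, almost surely $gv=v$ for all $g\in L$.

\emph{Conclusion.} As $L$ is transitive on $L/M$, an invariant vector is a constant function. If $M\neq L$, then $L/M$ is infinite by hypothesis, so $v=0$. If $M=L$, then all $v_N$ equal the same unit vector and $\|v\|=1$. So almost surely $\|v\|^2=\mathbf 1[M=L]$, and $c=\mathbb E\|v\|^2=\mathbb P(M=L)$.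
\end{proof}

\begin{corollary}\label{cor:plane}
For every plane $W$, $\mathbb P(SU(W)\subseteq H)=c$.
\end{corollary}

\begin{proof}
The group $L=SU(W)$ is countable, and infinite because $K^1$ contains all roots of unity. By Lemmas~\ref{lem:const} and~\ref{lem:allornothing}, applied to $M=H\cap L$, it suffices to show that $L$ has no proper subgroup of finite index. Let $L'\le L$ have index $m$. The kernel $L''\le L'$ of the action of $L$ on $L/L'$ is normal, and $L/L''$ embeds in the symmetric group $S_m$, so $L''$ contains every $m!$-th power. Each $h\in L$ is $f_\mu(x,x')$ for an orthonormal basis $(x,x')$ of $W$, hence equals $f_\omega(x,x')^{m!}$ with $\omega\in K^1$, $\omega^{m!}=\mu$, by (K3). So $L''=L'=L$.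
\end{proof}

\subsection*{From planes to $G$}
The events $E_W=\{SU(W)\subseteq H\}$ all have probability $c$, and we must show that they coincide up to null sets. Infinitely many events of probability $c$ have to overlap. The overlaps become useful once we know that two groups $SU(W)$, $SU(W')$ generate a group that contains many more.

\begin{lemma}\label{lem:three}
Let $Y\subset V$ be three-dimensional and let $W\ne W'$ be planes in $Y$. Then $SU(W)$ and $SU(W')$ generate $SU(Y)$.
\end{lemma}

\begin{proof}
Let $M\le SU(Y)$ be the generated group. We describe planes in $Y$ by their normals: let $\mathcal N$ be the set of unit vectors $n\in Y$ with $SU(Y\cap n^\perp)\le M$. It is closed under multiplication by $K^1$, and it is $M$-invariant because $g\,SU(Y\cap n^\perp)g^{-1}=SU(Y\cap(gn)^\perp)$ for $g\in M$. By Lemma~\ref{lem:gen} it suffices to show that $\mathcal N$ contains all unit vectors of $Y$. This is easy when $\mathcal N$ contains two orthogonal vectors, so we first produce such a pair by widening the angle between normals.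

\emph{An orthogonal pair.} The \emph{angle} of linearly independent unit vectors $n,n'$ is the number $\gamma\in(0,\pi/2]$ with $\cos\gamma=|\langle n,n'\rangle|$. Let $n,n'\in\mathcal N$ be linearly independent, with angle $\gamma$; unit normals of $W$ and $W'$ form such a pair. By (K1), $|\langle n',n\rangle|\in K_{\mathbb R}$, so after multiplying $n'$ by an element of $K^1$ we have $\langle n',n\rangle=\cos\gamma$. Then
\[
n'=\cos\gamma\cdot n+\sin\gamma\cdot w,\qquad \cos\gamma,\ \sin\gamma\in K_{\mathbb R},
\]
with a unit vector $w$ in the plane $P=Y\cap n^\perp$. The group $SU(P)\le M$ fixes $n$ and is transitive on unit vectors of $P$ by Lemma~\ref{lem:trans}(b). So $\cos\gamma\cdot n+\sin\gamma\cdot w''\in\mathcal N$ for every unit vector $w''\in P$. Given $\tau\in K_{\mathbb R}\cap[-1,1]$, take an orthonormal basis $(w_1,w_1')$ of $P$ and $w_2=\tau w_1+\sqrt{1-\tau^2}\,w_1'$. The vectors $n_i=\cos\gamma\cdot n+\sin\gamma\cdot w_i$ lie in $\mathcal N$, and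
\[
\langle n_1,n_2\rangle=\cos^2\gamma+\tau\sin^2\gamma .
\]
If $\gamma\ge\pi/4$, then $\tau=-\cos^2\gamma/\sin^2\gamma$ lies in $[-1,0]$ and gives $n_1\perp n_2$. If $\gamma<\pi/4$, then $\tau=-1$ gives $\langle n_1,n_2\rangle=\cos2\gamma\in(0,1)$, so $n_1,n_2$ is a linearly independent pair with angle $2\gamma<\pi/2$. Since $\gamma$ is a positive real number, finitely many doublings lead to the first case. So $\mathcal N$ contains orthogonal vectors $y_1,y_2$.

\emph{Transitivity.} Complete $y_1,y_2$ to an orthonormal basis $y_1,y_2,y_3$ of $Y$. Then $M$ contains $SU(\operatorname{span}(y_2,y_3))$ and $SU(\operatorname{span}(y_1,y_3))$. Write a unit vector of $Y$ as $\alpha y_1+z$ with $z\in\operatorname{span}(y_2,y_3)$. The first group moves it to $\alpha y_1+\|z\|y_3$, and the second group moves this vector to $y_3$. So $M$ is transitive on the unit vectors of $Y$, and the nonempty $M$-invariant set $\mathcal N$ contains them all.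
\end{proof}

\begin{proposition}\label{prop:c}
$\mathbb P(G\subseteq H)=c$.
\end{proposition}

\begin{proof}
Let $Y$ be three-dimensional with basis $y_1,y_2,y_3$, and let $E_Y=\{SU(Y)\subseteq H\}$. The planes $W_j=\operatorname{span}(y_1,y_2+jy_3)$, $j\ge1$, are distinct. The event $E$ that infinitely many $E_{W_j}$ occur is the intersection of the decreasing sequence of events $\bigcup_{j\ge n}E_{W_j}$, each of probability at least $c$ by Corollary~\ref{cor:plane}; so $\mathbb P(E)\ge c$. By Lemma~\ref{lem:three}, $E\subseteq E_Y$. For every plane $W\subset Y$ we thus have $E_Y\subseteq E_W$ and $\mathbb P(E_Y)\ge c=\mathbb P(E_W)$, so $E_W$ and $E_Y$ differ by a null set. Consequently $E_W$ and $E_{W'}$ differ by a null set whenever $\dim(W+W')\le3$.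

For arbitrary planes $W,W'$ pick $0\ne x\in W$ and $y\in W'\setminus Kx$, and let $W''=\operatorname{span}(x,y)$. Then $W\cap W''\ni x$ and $W''\cap W'\ni y$ are nonzero, so $\dim(W+W'')\le3$ and $\dim(W''+W')\le3$. Hence $E_W$ and $E_{W'}$ differ by a null set. There are countably many planes, because $V$ is countable, so $\mathbb P(\bigcap_WE_W)=c$. By Lemma~\ref{lem:gen}, $\bigcap_WE_W=\{G\subseteq H\}$.
\end{proof}

\subsection*{Producing a rotation}
It remains to see that $c>0$ when $H$ is nontrivial with positive probability. An element $g\neq1$ that lies in $H$ with positive probability need not be a rotation, nor even lie in $G$. But we can move one eigenvector of $g$ to infinitely many new directions while keeping the others; the quotient of two such conjugates is a rotation.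

\begin{lemma}\label{lem:positive}
If $\mathbb P(H\ne\{1\})>0$, then $c>0$.
\end{lemma}

\begin{proof}
Since $U(\infty,K)$ is countable, $c_1=\mathbb P(g\in H)>0$ for some $g\ne1$, say $g\in U(V_n)$. Let $x_1,\dots,x_n$ be an orthonormal basis of $V_n$ with $gx_i=\lambda_ix_i$, numbered so that $\lambda=\lambda_n\ne1$. For $j\ge1$, Lemma~\ref{lem:trans}(a) gives $t_j\in G$ with $t_jx_i=x_i$ for $i<n$ and $t_jx_n=e_{n+j}$. Write $g=d\,r_{x_n}(\lambda)$ with $d=\prod_{i<n}r_{x_i}(\lambda_i)$. Then
\[
g_j=t_jgt_j^{-1}=d\,r_{e_{n+j}}(\lambda),
\]
and $d\in U(V_n)$ commutes with the reflections $r_{e_{n+j}}(\lambda)$. By invariance $\mathbb P(g_j\in H)=c_1$ for all $j$. If all pairwise intersections of these events were null, we would have $Nc_1\le1$ for every $N$, which is absurd. So $\mathbb P(g_i\in H,\ g_j\in H)>0$ for some $i\ne j$. On this event $H$ contains $g_ig_j^{-1}=f_\lambda(e_{n+i},e_{n+j})$, a nontrivial rotation. Hence $c>0$.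
\end{proof}

\begin{remark}
The new directions $e_{n+j}$ are essential. In $SU(n,K)$, $n\ge2$, the scalar matrices $\zeta I$ with $\zeta^n=1$ form a proper nontrivial normal subgroup $Z$, and $\delta_Z$ is a nontrivial ergodic IRS.
\end{remark}

\subsection*{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:irs}(a)]
The event $D=\{H\ne\{1\}\}\cap\{G\not\subseteq H\}$ is Borel and invariant under conjugation by $G$. Suppose $\mathbb P(D)>0$. The law of $H$ conditioned on $D$ is again $G$-invariant, so everything above applies to it. Under the conditioned law $H\ne\{1\}$ almost surely, so its constant $c$ is positive by Lemma~\ref{lem:positive}, and $G\subseteq H$ has positive probability by Proposition~\ref{prop:c}. But $G\subseteq H$ never holds on $D$. Hence $\mathbb P(D)=0$.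
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:irs}(b)]
The homomorphism $\det:U(\infty,K)\to K^1$ has kernel $G$ and is onto, since $\det r_{e_1}(\lambda)=\lambda$. So the subgroups of $G_A$ that contain $G$ are exactly the groups $G_B$, $B\le A$, and they are normal in $U(\infty,K)$ because $K^1$ is abelian. Thus $\delta_1$ and the $\delta_{G_B}$ are ergodic IRSs of $G_A$.

Conversely, let $\nu$ be an ergodic IRS of $G_A$. It is a random subgroup of $U(\infty,K)$, invariant under $G\le G_A$, so by (a) almost surely $H=\{1\}$ or $H\supseteq G$. Both events consist of fixed points of the conjugation action, so they are $G_A$-invariant, and by ergodicity one of them has measure $1$. In the first case $\nu=\delta_1$. In the second case, for each $g\in G_A$ the set $\{H:G\subseteq H,\ g\in H\}$ also consists of fixed points, so it has measure $0$ or $1$. Let $H_0$ be the set of $g\in G_A$ for which the measure is $1$. As $G_A$ is countable, almost surely $H=H_0$. So $H_0$ is a subgroup of $G_A$ containing $G$, and $\nu=\delta_{G_B}$ for some $B\le A$. The last statement is the case $A=K^1$, where $G_A=U(\infty,K)$.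
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $A=\{1\}$ we have $G_A=G$, and Theorem~\ref{thm:irs}(b) says that the ergodic IRSs of $G$ are $\delta_1$ and $\delta_G$. So $G$ is strongly simple. The statements about $\chi_b$ are Corollary~\ref{cor:notrigid}; they show that $G$ is not character rigid and has at least continuum many nontrivial indecomposable characters. There are no more, since a countable group carries only continuum many complex functions.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problems}
\emph{Some Open Problems On Invariant Random Subgroups},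
\texttt{http://www.math.caltech.edu/\textasciitilde{}logic/slides/2022-11-09.pdf}

\end{thebibliography}
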